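# Random subgroups whose stabilizer map cannot be $n$-to-one

## The four corners of a square

Let $G$ be the symmetry group of a square, of order $8$, acting on the corners $1,2,3,4$ (in cyclic order). Let $r$ be the rotation by a quarter turn, $d$ the reflection in the diagonal through $1$ and $3$, and $d'=r^2d$ the reflection in the other diagonal. The stabilizers of the corners are
$$G_1=G_3=\{1,d\},\qquad G_2=G_4=\{1,d'\}.$$
So a uniformly random corner produces a random subgroup of $G$, namely $\{1,d\}$ or $\{1,d'\}$ with probability $\tfrac12$ each. Conjugation by $r$ exchanges the two subgroups, so this random subgroup has a conjugation-invariant law.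

The map corner $\mapsto$ stabilizer is $2$-to-one. The number $2$ can be read off from the subgroup alone: for $H=\{1,d\}$ the normalizer is $N_G(H)=\{1,d,d',r^2\}$, and $[N_G(H):H]=2$. The nontrivial class in $N_G(H)/H$ is that of $r^2$, and $r^2$ exchanges the two corners $1,3$ lying over $H$. Two disjoint copies of the square would realize the same random subgroup with a $4$-to-one map. One copy is the economical realization.

The same works for every finite group $G$ and every $H\le G$. Let $G$ act on $G/H$ with uniform measure. The stabilizer of $gH$ is $gHg^{-1}$, and $gH$, $g'H$ have the same stabilizer exactly when $g^{-1}g'\in N_G(H)$. So the stabilizer map is $n$-to-one with $n=[N_G(H):H]$. We ask whether such an economical realization still exists when the random subgroup is spread over uncountably many subgroups of an infinite group.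

## Invariant random subgroups and the fibers of stabilizer maps

Throughout, $G$ is a countable group and $\mathrm{Sub}_G\subset 2^G$ is the compact space of its subgroups, on which $G$ acts by conjugation.

**Definition.** An *invariant random subgroup* (IRS) of $G$ is a $G$-invariant Borel probability measure $\nu$ on $\mathrm{Sub}_G$. It is *ergodic* if $\nu(B)\in\{0,1\}$ for every $G$-invariant Borel set $B\subseteq\mathrm{Sub}_G$.

A point mass at a normal subgroup is an ergodic IRS. The square gives an ergodic IRS with two atoms.

**Definition.** Let $G\curvearrowright (Y,\eta)$ be a measure-preserving (p.m.p.) action on a standard Borel probability space. Its *stabilizer map* is $f:Y\to\mathrm{Sub}_G$, $f(y)=G_y=\{g: gy=y\}$, and its *stabilizer distribution* is $f_*\eta$. The action is *ergodic* if every $G$-invariant $\eta$-measurable set has measure $0$ or $1$. The stabilizer map is *$k$-to-one* if each point of its image has exactly $k$ preimages. It is *$k$-to-one a.e.* if $|f^{-1}(H)|=k$ for $\nu$-a.e. $H$, where $\nu=f_*\eta$.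

The map $f$ is Borel, since each $\{y: gy=y\}$ is Borel, and it is equivariant: $G_{gy}=gG_yg^{-1}$. Hence $f_*\eta$ is an IRS.

We use the Lusin–Novikov theorem several times: if $P\subseteq X\times Y$ is a Borel subset of a product of standard Borel spaces and all sections $P_x$ are countable, then the projection of $P$ to $X$ is Borel, and $P$ is a countable union of graphs of Borel functions defined on Borel subsets of $X$. Consequently a countable-to-one Borel map sends Borel sets to Borel sets, and its domain is a countable disjoint union of Borel sets on which it is injective. For instance, a $k$-to-one stabilizer map with $k<\infty$ is $k$-to-one a.e., because $f(Y)$ is Borel and $\nu(f(Y))=\eta(f^{-1}(f(Y)))=1$.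

**Lemma 1.** Let $f$ be the stabilizer map of an action $G\curvearrowright Y$ and let $H\in f(Y)$. Then $N_G(H)/H$ acts freely on $f^{-1}(H)$. In particular, if $f^{-1}(H)$ is finite, its size is a multiple of $[N_G(H):H]$.

*Proof.* If $f(y)=H$ and $g\in N_G(H)$, then $f(gy)=gHg^{-1}=H$, so $N_G(H)$ acts on the fiber; $H$ acts trivially there. If $gy=y$, then $g\in G_y=H$. $\square$

So $n=[N_G(H):H]$ is the smallest conceivable fiber size, and an $n$-to-one realization is one in which every fiber is a single free orbit of $N_G(H)/H$. We quote three known results. Every IRS is the stabilizer distribution of some p.m.p. action (Abért–Glasner–Virág). Every ergodic IRS is the stabilizer distribution of some ergodic action (Creutz–Peterson). If $G$ is amenable, $\nu$ is an ergodic IRS of $G$ and $[N_G(H):H]=n<\infty$ for $\nu$-a.e. $H$, then $\nu$ is the stabilizer distribution of an ergodic action with $n$-to-one stabilizer map (Thomas). The following conjecture is taken from the slides "Some Open Problems On Invariant Random Subgroups" (http://www.math.caltech.edu/~logic/slides/2022-11-09.pdf).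

**Conjecture.** There exists an ergodic IRS $\nu$ of a countable group $G$ such that $[N_G(H):H]=n<\infty$ for $\nu$-a.e. $H$, and $\nu$ is not the stabilizer distribution of an ergodic action on a standard Borel probability space whose stabilizer map is $n$-to-one.

We shall prove that it is true, already with $n=2$, and that such $\nu$ exist exactly for $n\ge2$.

Two easy cases show where not to look. If an ergodic $\nu$ has an atom $H$, then the conjugates of $H$ have equal mass, so there are finitely many of them, and they carry all of $\nu$. If also $[N_G(H):H]=n$, then $G/H$ is finite and, as above, realizes $\nu$ with an $n$-to-one map. So a counterexample has no atoms. If $n=1$, let $G$ act by conjugation on $\{H: N_G(H)=H\}$ with the measure $\nu$: the stabilizer of the point $H$ is $N_G(H)=H$, so the stabilizer map is the identity. (Ergodicity for $\nu$-measurable sets is checked at the end of the proof of Theorem 9.) So we need $n\ge2$.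

## An IRS built from a group extension

A subgroup $C\le Q$ is a *complement* of a normal subgroup $F\lhd Q$ if $C\cap F=\{1\}$ and $Q=FC$; the extension $1\to F\to Q\to Q/F\to1$ *splits* if a complement exists. In $(\mathbb Z/2)^2$ the first factor has the second as a complement. In $\mathbb Z/4$ the subgroup $2\mathbb Z/4$ has none, since a complement would have order $2$ and $2\mathbb Z/4$ is the only subgroup of order $2$. We now manufacture an IRS that remembers a given extension.

**Construction.** Let $Q$ be a countable group, $F\lhd Q$ a finite normal subgroup, $n=|F|$, and suppose $\Gamma:=Q/F$ is infinite. Put $A=\mathrm{Sym}(\{1,2,3\})$ and $I=\Gamma\times\mathbb N$, and let $Q$ act on $I$ through $\Gamma$ by left multiplication on the first coordinate. Let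
$$W=\bigoplus_I A,\qquad G=W\rtimes Q,\qquad (q\cdot a)_i=a_{q^{-1}i}.$$
Let $X=\{1,2,3\}^I$ with the product $\mu$ of uniform measures. Let $G$ act on $X$ by $(ax)_i=a_i(x_i)$ for $a\in W$ and $(qx)_i=x_{q^{-1}i}$ for $q\in Q$. This is well defined since
$$(qaq^{-1}x)_i=(aq^{-1}x)_{q^{-1}i}=a_{q^{-1}i}\big((q^{-1}x)_{q^{-1}i}\big)=a_{q^{-1}i}(x_i)=((q\cdot a)x)_i ,$$
and it preserves $\mu$. Finally put
$$H_x:=W_x=\bigoplus_i\mathrm{Stab}_A(x_i),\qquad \theta(x)=H_x,\qquad \nu=\nu_{Q,F}:=\theta_*\mu .$$

Note that $H_x$ is the stabilizer of $x$ in $W$, not in $G$: the group $F$ acts trivially on $X$, so $G_x$ is larger.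

**Theorem 2.** Let $Q,F,n,\Gamma,G,\nu$ be as above.

(a) $\nu$ is an ergodic IRS of $G$, and $N_G(H)/H\cong F$ for $\nu$-a.e. $H$.

(b) Suppose $Q$ has property (T). If $\nu$ is the stabilizer distribution of some (not necessarily ergodic) p.m.p. action with stabilizer map $k$-to-one a.e., $1\le k<\infty$, then $Q$ has a subgroup $C$ with $C\cap F=\{1\}$ and $[Q:C]\le k$. If $k=n$, then $Q=FC$, i.e. $F$ has a complement in $Q$.

(c) If $C\le Q$ has index $k<\infty$ and $C\cap F=\{1\}$, then $\nu$ is the stabilizer distribution of an ergodic action with $k$-to-one stabilizer map.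

Property (T) is recalled later. Granting (b), the conjecture follows at once.

**Corollary 3 (the conjecture is true).** Take $Q=SL_3(\mathbb Z)\times\mathbb Z/4$ and $F=\{0\}\times2\mathbb Z/4$ (writing $0$ for the identity of $SL_3(\mathbb Z)$), so $n=2$. Then $\nu_{Q,F}$ is an ergodic IRS with $[N_G(H):H]=2$ a.e., and it is not the stabilizer distribution of any p.m.p. action (ergodic or not) with $2$-to-one stabilizer map.

*Proof from Theorem 2.* $SL_3(\mathbb Z)$ has property (T) (Kazhdan), hence so does its product with a finite group (Lemma 7 below). By (b) with $k=n=2$, a $2$-to-one realization would give a complement $C$ of $F$ in $Q$. Then $[Q:C]=2$, so $C$ is normal and $\rho:Q\to Q/C\cong\mathbb Z/2$ is injective on $F$. But $\rho(0,2)=2\rho(0,1)=0$, a contradiction. $\square$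

We prove (a) and (c) now.

**Step 1: $\theta$ is Borel, equivariant and injective.** This makes $\nu$ an IRS and lets us compute normalizers on $X$. For fixed $g\in W$, the set $\{x:g\in H_x\}$ is given by finitely many coordinate conditions, so $\theta$ is Borel. Since $W\lhd G$ and $H_x=W\cap G_x$,
$$H_{\gamma x}=W\cap\gamma G_x\gamma^{-1}=\gamma(W\cap G_x)\gamma^{-1}=\gamma H_x\gamma^{-1}\qquad(\gamma\in G).$$
So $\nu$ is $G$-invariant. The group $H_x$ determines each $\mathrm{Stab}_A(x_i)$, and the three points of $\{1,2,3\}$ have three different stabilizers in $A$. Hence $H_x$ determines $x$.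

**Step 2: $W$ acts ergodically on $X$.** This gives ergodicity of $\nu$, and we use it again in (c). Let $D\subseteq X$ be $W$-invariant and measurable. For finite $J\subset I$ the subgroup $A^J\le W$ is transitive on $\{1,2,3\}^J$, so $D=\{1,2,3\}^J\times D_J$ for some measurable $D_J\subseteq\{1,2,3\}^{I\setminus J}$. Thus $D$ is independent of the coordinates in each finite $J$, and by Kolmogorov's 0–1 law $\mu(D)\in\{0,1\}$. If $B\subseteq\mathrm{Sub}_G$ is a $G$-invariant Borel set, then $\theta^{-1}(B)$ is $W$-invariant, so $\nu(B)\in\{0,1\}$.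

**Step 3: a good set $X_0$.** We need that no nontrivial element of $\Gamma$ moves $x$ only finitely much. Let $X_0$ be the set of $x$ such that for every $e\neq\lambda\in\Gamma$ the points $\lambda x$ and $x$ differ at infinitely many coordinates. It is Borel, since $\Gamma$ and $I$ are countable.

It is $G$-invariant: let $\gamma=aq$ with $a\in W$, and let $\lambda_0$ be the image of $q$ in $\Gamma$. Up to finitely many coordinates, $\gamma x$ is $\lambda_0x$ and $\lambda\gamma x$ is $\lambda\lambda_0x$. These differ infinitely often if and only if $\lambda_0^{-1}\lambda\lambda_0x$ and $x$ do.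

It is conull: for $\lambda\ne e$ we have $(\lambda x)_{(e,j)}=x_{(\lambda^{-1},j)}$, and the events $x_{(\lambda^{-1},j)}\ne x_{(e,j)}$, $j\in\mathbb N$, are independent of probability $2/3$. By Borel–Cantelli almost surely infinitely many occur. Now use that $\Gamma$ is countable.

**Step 4: normalizers.** We show
$$G_x=N_G(H_x)=W_xF=W_x\times F,\qquad N_G(H_x)/H_x\cong F\qquad(x\in X_0).\tag{1}$$
By Step 1, $\gamma\in N_G(H_x)$ means $H_{\gamma x}=H_x$, i.e. $\gamma x=x$; so $N_G(H_x)=G_x$. The group $F$ acts trivially on $I$. Hence it acts trivially on $X$ and commutes with $W$, and $W_xF=W_x\times F\subseteq G_x$. Conversely let $\gamma=aq\in G_x$. Then $qx=a^{-1}x$ differs from $x$ at finitely many coordinates. As $x\in X_0$, the image of $q$ in $\Gamma$ is trivial, so $q\in F$. Then $qx=x$, so $ax=x$ and $a\in W_x$.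

The set $\theta(X_0)$ is $\nu$-conull and, as an injective Borel image, Borel. This proves (a). $\square$

**Step 5: proof of (c).** The purpose is to turn a subgroup $C$ meeting $F$ trivially into a realization: we attach to each $x$ the same finite set $Q/C$, on which $F$ acts freely. Let $Y=X_0\times Q/C$ with $\mu\times$ uniform, and let $G$ act by $(aq)(x,\omega)=(aqx,q\omega)$. This is a p.m.p. action.

If $aq$ fixes $(x,rC)$, then $q\in F$ and $a\in W_x$ by (1), and moreover $q\in rCr^{-1}\cap F=r(C\cap F)r^{-1}=1$, since $F$ is normal. Conversely $W_x$ fixes $(x,rC)$. So the stabilizer of $(x,\omega)$ is $H_x$. As $\theta$ is injective, the stabilizer map is $k$-to-one, and its distribution is $\nu$.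

For ergodicity let $D\subseteq Y$ be invariant and measurable. Each section $D_\omega\subseteq X_0$ is $W$-invariant, hence null or conull by Step 2. Since $D_{q\omega}=qD_\omega$ and $Q$ is transitive on $Q/C$, all sections are null or all are conull. $\square$

For example, with $Q=SL_3(\mathbb Z)\times(\mathbb Z/2)^2$ and $F$ the first factor $\mathbb Z/2$, the complement $SL_3(\mathbb Z)\times(\{0\}\times\mathbb Z/2)$ gives a $2$-to-one realization. In Corollary 3, the subgroup $SL_3(\mathbb Z)\times\{0\}$ of index $4$ gives a $4$-to-one one.

## The permutation cocycle of a realization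

We turn to (b). Given a realization, number the points in each fiber and watch how $Q$ permutes the numbers.

**Definition.** Let $Q$ act on $(X,\mu)$ and let $K$ be a group. A *cocycle* with values in a countable $K$ is a family of Borel maps $w(q,\cdot):X\to K$ with $w(qr,x)=w(q,rx)w(r,x)$ for all $q,r\in Q$ and a.e. $x$. Two cocycles $w,w'$ are *cohomologous* if $w(q,x)=b(qx)^{-1}w'(q,x)b(x)$ a.e. for some Borel $b:X\to K$.

A cocycle that does not depend on $x$ is the same as a homomorphism $\rho:Q\to K$. Replacing it by $b(qx)^{-1}\rho(q)b(x)$ gives a cocycle that depends on $x$ only because of a choice of coordinates.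

**Lemma 4.** Suppose $\nu=\nu_{Q,F}$ is the stabilizer distribution of a p.m.p. action $G\curvearrowright(Y,\eta)$ with stabilizer map $f$ that is $k$-to-one a.e., $1\le k<\infty$. Then there are a $G$-invariant $\mu$-conull Borel set $X_1\subseteq X_0$ and Borel maps $w(q,\cdot):X_1\to\mathrm{Sym}(k)$, $q\in Q$, with $w(qr,x)=w(q,rx)w(r,x)$ for all $q,r\in Q$, $x\in X_1$, and such that for $e\ne h\in F$ and $x\in X_1$ the permutation $w(h,x)$ has no fixed point.

*Proof.* First we find a good invariant set. Since $f$ is equivariant, $\{H:|f^{-1}(H)|=k\}$ is conjugation invariant, and it is $\nu$-conull. Intersect the $G$-translates of a conull Borel subset of it, and intersect with $\theta(X_0)$, which is Borel, conull and $G$-invariant. This gives a $G$-invariant conull Borel set $E\subseteq\theta(X_0)$ over which all fibers of $f$ have exactly $k$ points. Put $X_1=\theta^{-1}(E)$; it is $G$-invariant, Borel, conull, and contained in $X_0$ as $\theta$ is injective.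

Next we number the fibers. The set $P=\{(x,y)\in X_1\times Y: f(y)=H_x\}$ is Borel with all sections of size $k$. Regard $Y$ as a Borel subset of $\mathbb R$ and let $s_1(x)$ be the least point of $P_x$. The set $\{x:s_1(x)<r\}$ is the projection of $P\cap(X_1\times(-\infty,r))$, hence Borel by Lusin–Novikov, so $s_1$ is Borel. Remove its graph from $P$ and repeat. We get Borel maps $s_1,\dots,s_k:X_1\to Y$ that enumerate $f^{-1}(H_x)$ without repetition.

Now we define $w$. For $q\in Q$, $q$ maps $f^{-1}(H_x)$ bijectively onto $f^{-1}(qH_xq^{-1})=f^{-1}(H_{qx})$. So there is a permutation $w(q,x)$ with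
$$q\,s_j(x)=s_{w(q,x)(j)}(qx)\qquad(1\le j\le k).$$
It is Borel in $x$, and applying $q$ to $r s_j(x)=s_{w(r,x)(j)}(rx)$ gives the cocycle identity.

Finally, the effect of $F$. Let $e\ne h\in F$; then $hx=x$. If $w(h,x)(j)=j$, then $h$ fixes $s_j(x)$, so $h\in G_{s_j(x)}=f(s_j(x))=H_x\subseteq W$, contradicting $F\cap W=1$. $\square$

If $w$ did not depend on $x$, part (b) would be immediate: $w$ would be a homomorphism $\rho:Q\to\mathrm{Sym}(k)$ with $F$ acting freely, and a point stabilizer would be the desired $C$. A sensible first guess is therefore that the absence of a complement of $F$ already excludes $n$-to-one realizations. This guess is wrong.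

**Example (a cocycle that no homomorphism imitates).** Let $Q=\mathbb Z/4\times\mathbb Z$ with generators $u=(1,0)$, $t=(0,1)$, and $F=\langle u^2\rangle$, so $\Gamma=\mathbb Z/2\times\mathbb Z$. As $u^2$ is a square, every homomorphism $\rho:Q\to\mathrm{Sym}(2)$ kills it, so $F$ has no complement (a complement would have index $2$, as in Corollary 3). But $G=W\rtimes Q$ is amenable, as $W$ is locally finite and $Q$ is abelian. By Theorem 2(a) and Thomas's theorem, $\nu_{Q,F}$ does have a $2$-to-one ergodic realization.

One can see the loophole by hand, at the level of $Q$. Write $\mathrm{Sym}(2)=\mathbb Z/2$ additively, and fix a Borel linear order on $X$ (lexicographic, after enumerating $I$). For $x\in X_0$ we have $ux\ne x$ and $u^2x=x$. Put $\chi(x)=0$ if $x<ux$ and $\chi(x)=1$ if $ux<x$. Then $\chi(ux)=\chi(x)+1$. Let $d(x)=\chi(tx)+\chi(x)$. Since $u,t$ commute, $d(ux)=d(x)$. Put $\tau(x)=0$ if $\chi(x)=0$ and $\tau(x)=d(x)$ if $\chi(x)=1$. Exactly one of $x,ux$ has $\chi=1$, so $\tau(ux)+\tau(x)=d(x)$. Let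
$$u(x,\omega)=(ux,\omega+\chi(x)),\qquad t(x,\omega)=(tx,\omega+\tau(x))\qquad\text{on }X_0\times\mathbb Z/2.$$
Then $u^2(x,\omega)=(x,\omega+\chi(ux)+\chi(x))=(x,\omega+1)$, so $u^4=1$; and $ut=tu$ because $\tau(x)+\chi(tx)=\chi(x)+\tau(ux)$. Hence this is an action of $Q$, that is, a cocycle $w:Q\times X_0\to\mathbb Z/2$ with $w(u^2,x)=1$ for all $x$, although $\rho(u^2)=0$ for every homomorphism $\rho$. It is not cohomologous to a homomorphism: that would give $w(u^2,x)=\rho(u^2)=0$, since $u^2x=x$.

So the dependence of $w$ on $x$ is the real issue. What we need is a hypothesis on $Q$ under which every such cocycle is cohomologous to a homomorphism. Property (T) will do.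

## Bernoulli shifts and property (T)

**Definition.** Let $\Gamma$ be a countable group and $(B,\beta)$ a standard probability space. The *Bernoulli action* is the action of $\Gamma$ on $(B,\beta)^\Gamma$ by $(\gamma x)_\delta=x_{\gamma^{-1}\delta}$.

For $\Gamma=\mathbb Z$ and $B=\{0,1\}$ this is the shift on sequences of coin flips. In our construction $X=\{1,2,3\}^{\Gamma\times\mathbb N}=(\{1,2,3\}^{\mathbb N})^\Gamma$ is a Bernoulli action with nonatomic base; this is one reason for the factor $\mathbb N$ in $I$.

**Lemma 5.** Let $\Gamma$ be infinite and let $D\subseteq(B,\beta)^\Gamma=(X,\mu)$ be measurable with $\mu(\gamma D\,\triangle\,D)=0$ for all $\gamma$. Then $\mu(D)\in\{0,1\}$. The same holds for the diagonal action on $X^m$, $m\ge1$.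

*Proof.* Let $\varepsilon>0$ and choose a finite $E\subset\Gamma$ and a set $D_0$ depending only on the coordinates in $E$ with $\mu(D\triangle D_0)<\varepsilon$. Then $\gamma D_0$ depends only on the coordinates in $\gamma E$. As $\Gamma$ is infinite, we can choose $\gamma\notin EE^{-1}$, so $\gamma E\cap E=\emptyset$ and $\mu(D_0\cap\gamma D_0)=\mu(D_0)^2$. Now $\mu(D)=\mu(D\cap\gamma D)$ differs from $\mu(D_0\cap\gamma D_0)$ by at most $2\varepsilon$, and $\mu(D)^2$ differs from $\mu(D_0)^2$ by at most $2\varepsilon$. So $|\mu(D)-\mu(D)^2|\le4\varepsilon$ for every $\varepsilon$. Finally $X^m=(B^m)^\Gamma$ is itself a Bernoulli action. $\square$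

**Definition.** A countable group $Q$ has *property (T)* if there are a finite $S\subset Q$ and $\varepsilon>0$ such that every unitary representation of $Q$ that contains a unit vector $\xi$ with $\|s\xi-\xi\|<\varepsilon$ for all $s\in S$ contains a nonzero invariant vector.

Finite groups have it. The group $\mathbb Z$ does not: in $\ell^2(\mathbb Z)$ the unit vectors $N^{-1/2}1_{\{1,\dots,N\}}$ are moved arbitrarily little by any given finite set as $N\to\infty$, but a nonzero invariant vector would be a constant function in $\ell^2$. We use Kazhdan's theorem that $SL_3(\mathbb Z)$ has property (T).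

**Lemma 6.** If $Q$ has property (T), there are a finite $S\subset Q$ and $\varepsilon>0$ such that in any unitary representation of $Q$, a unit vector moved by less than $\varepsilon$ by all $s\in S$ is at distance less than $1/2$ from an invariant vector.

*Proof* (compare Bekka–de la Harpe–Valette, *Kazhdan's Property (T)*, Prop. 1.1.9). Let $S,\varepsilon_0$ be as in the definition and put $\varepsilon=\varepsilon_0/2$. Write $\xi=\xi'+\xi''$ with $\xi'$ invariant and $\xi''$ orthogonal to all invariant vectors. If $\xi''\neq0$, then the orthogonal complement of the invariant vectors contains no nonzero invariant vector, so some $s\in S$ has $\|s\xi''-\xi''\|\ge\varepsilon_0\|\xi''\|$. Since $s\xi-\xi=s\xi''-\xi''$, we get $\varepsilon_0\|\xi''\|<\varepsilon_0/2$, so $\|\xi-\xi'\|<1/2$. $\square$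

**Lemma 7.** If $N\lhd Q$ is finite and $Q/N$ has property (T), then $Q$ has property (T).

*Proof.* Let $(S,\varepsilon)$ be as in the definition for $Q/N$, let $S'$ consist of $N$ and one lift of each $s\in S$, and let $\varepsilon'=\min(\varepsilon/2,1/2)$. Let $\pi$ be a unitary representation of $Q$ with a unit vector $\xi$ moved by less than $\varepsilon'$ by $S'$. Let $P=|N|^{-1}\sum_{h\in N}\pi(h)$, the projection to the $N$-invariant vectors; it commutes with $\pi(Q)$ as $N$ is normal. Then $\|P\xi-\xi\|<1/2$, so $\|P\xi\|>1/2$. For the lifts $s$ we have $\|\pi(s)P\xi-P\xi\|\le\|\pi(s)\xi-\xi\|<\varepsilon/2<\varepsilon\|P\xi\|$. On the range of $P$ the group $Q$ acts through $Q/N$, so there is a nonzero invariant vector. $\square$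

In particular $SL_3(\mathbb Z)\times L$ has property (T) for every finite group $L$.

## Rotating one Bernoulli shift into an independent copy

**Proposition 8 (Popa's method, finite targets).** Let $Q$ be a countable group with property (T), $Q\to\Gamma$ a surjection onto an infinite group, and $(B,\beta)$ a nonatomic standard probability space. Let $(X,\mu)=(B,\beta)^\Gamma$ with $Q$ acting via $\Gamma$ by left shift. Let $K$ be a finite group and, for each $g\in Q$, let $w(g,\cdot):X\to K$ be Borel with $w(gh,x)=w(g,hx)w(h,x)$ for all $g,h$ and a.e. $x$. Then there are a homomorphism $\rho:Q\to K$ and a Borel $b:X\to K$ such that $w(g,x)=b(gx)^{-1}\rho(g)b(x)$ for all $g$ and a.e. $x$.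

The plan is this. Take two independent points $x,y\in X$. If we can show that the cocycles $w(g,x)$ and $w(g,y)$ are cohomologous on $X\times X$, then $w$ hardly cares about its argument, and independence should make it constant up to coordinates. To compare $x$ with $y$ we move from one to the other along a continuous path commuting with $Q$. Property (T) handles short pieces of the path, and finitely many short pieces make up the whole.

**Step 1: the path.** We construct a one-parameter group joining $x$ to $y$. All nonatomic standard probability spaces are isomorphic, so we may assume that $B=\mathbb R$ and $\beta$ is the standard Gaussian measure. Let $Z=X\times X=(\mathbb R^2)^\Gamma$ with measure $\mu^2$ and diagonal $Q$-action, and $p(x,y)=x$. Let $\alpha_t:Z\to Z$ apply to every coordinate the rotation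
$$(a,b)\mapsto\big(a\cos\tfrac{\pi t}2+b\sin\tfrac{\pi t}2,\;-a\sin\tfrac{\pi t}2+b\cos\tfrac{\pi t}2\big).$$
The Gaussian density on $\mathbb R^2$ depends only on $a^2+b^2$, so $\alpha_t$ preserves $\mu^2$. Further, $\alpha_s\alpha_t=\alpha_{s+t}$, $\alpha_t$ commutes with $Q$, $\alpha_0=\mathrm{id}$, and $p\,\alpha_1(x,y)=y$. Put
$$w_t(g,z)=w(g,p\,\alpha_tz).$$
Since $p\,\alpha_t$ is measure preserving and $Q$-equivariant, $w_t$ is a cocycle on $Z$. Moreover $w_0(g,(x,y))=w(g,x)$, $w_1(g,(x,y))=w(g,y)$ and
$$w_t(g,\alpha_sz)=w_{t+s}(g,z).\tag{2}$$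

**Step 2: continuity.** We check that $w_t$ is close to $w_0$ for small $t$. For $\varphi\in L^1(Z)$ we have $\|\varphi\circ\alpha_t-\varphi\|_1\to0$ as $t\to0$: for bounded continuous functions of finitely many coordinates this is dominated convergence; these are dense in $L^1(Z)$, and $\varphi\mapsto\varphi\circ\alpha_t$ is isometric. Apply this to the indicator functions $\varphi_c$ of $\{z:w_0(g,z)=c\}$, $c\in K$. Since $\varphi_c\circ\alpha_t$ is the indicator of $\{w_t(g,\cdot)=c\}$,
$$\mu^2\{z:w_t(g,z)\ne w_0(g,z)\}\le\sum_{c\in K}\|\varphi_c\circ\alpha_t-\varphi_c\|_1\to0\qquad(t\to0)$$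
for each $g\in Q$.

**Step 3: an almost invariant vector.** We encode "$w_t$ and $w_0$ are cohomologous" as the existence of an invariant vector and use (T). For $\eta\in\ell^2(K)$ and $k,k'\in K$ let $(k\cdot\eta\cdot k'^{-1})(c)=\eta(k^{-1}ck')$; so $k\cdot\delta_e\cdot k'^{-1}=\delta_{kk'^{-1}}$. On $L^2(Z,\ell^2(K))$ define
$$(U_t(g)\xi)(gz)=w_t(g,z)\cdot\xi(z)\cdot w_0(g,z)^{-1}.$$
Each $U_t(g)$ is unitary. By the cocycle identities,
$$\big(U_t(g)U_t(h)\xi\big)(ghz)=w_t(g,hz)w_t(h,z)\cdot\xi(z)\cdot\big(w_0(g,hz)w_0(h,z)\big)^{-1}=\big(U_t(gh)\xi\big)(ghz),$$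
so $U_t$ is a representation of $Q$. Let $\xi_0(z)=\delta_e$, a unit vector. Then $(U_t(g)\xi_0)(gz)=\delta_{w_t(g,z)w_0(g,z)^{-1}}$, whence
$$\|U_t(g)\xi_0-\xi_0\|^2=2\mu^2\{z:w_t(g,z)\ne w_0(g,z)\}\to0\qquad(t\to0).$$
Take $S,\varepsilon$ from Lemma 6. For some $t=1/m$ with $m\in\mathbb N$, $\xi_0$ is moved by less than $\varepsilon$ by all $U_t(g)$, $g\in S$. So there is a $U_t$-invariant $\xi$ with $\|\xi-\xi_0\|<1/2$:
$$\xi(gz)=w_t(g,z)\cdot\xi(z)\cdot w_0(g,z)^{-1}\qquad\text{for all }g\text{ and a.e. }z.\tag{3}$$

**Step 4: from a vector to a $K$-valued map.** We extract from $\xi$ an honest conjugating function. Fix a Borel representative of $\xi$, and let $D$ be the set of $z$ for which $c\mapsto|\xi(z)(c)|$ attains its maximum at a unique point of $K$. By (3), $\xi(gz)$ is obtained from $\xi(z)$ by permuting $K$, so $D$ is $Q$-invariant mod null sets. If $\|\xi(z)-\delta_e\|<1/2$, then $|\xi(z)(e)|>1/2$ and $|\xi(z)(c)|<1/2$ for $c\neq e$, so $z\in D$. The set of such $z$ has positive measure, because $\int\|\xi(z)-\delta_e\|^2\,d\mu^2(z)<1/4$. By Lemma 5, $D$ is conull. For $z\in D$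 let $v(z)$ be the maximum point, and put $v(z)=e$ off $D$. Since $\xi(gz)(c)=\xi(z)(w_t(g,z)^{-1}c\,w_0(g,z))$, the maximum point of $|\xi(gz)|$ is
$$v(gz)=w_t(g,z)\,v(z)\,w_0(g,z)^{-1}\qquad\text{a.e.}\tag{4}$$

**Step 5: walking from $x$ to $y$.** We chain $m$ copies of (4). Replacing $z$ by $\alpha_{jt}z$ and using (2) together with $\alpha_{jt}g=g\alpha_{jt}$,
$$v(\alpha_{jt}gz)=w_{(j+1)t}(g,z)\,v(\alpha_{jt}z)\,w_{jt}(g,z)^{-1}\qquad(0\le j<m).$$
Put $V(z)=v(\alpha_{(m-1)t}z)\cdots v(\alpha_tz)\,v(z)$. In the product for $V(gz)$ the intermediate factors cancel, and since $mt=1$ we get $V(gz)=w_1(g,z)V(z)w_0(g,z)^{-1}$, that is,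
$$V(gx,gy)=w(g,y)\,V(x,y)\,w(g,x)^{-1}\qquad\text{for all }g\text{ and a.e. }(x,y).\tag{5}$$

One would like to freeze $y=y_0$ and use $b(x)=V(x,y_0)$. This does not work directly, because $g$ also moves $y_0$. We first have to separate the variables.

**Step 6: separating the variables.** We show that $V(x,y)=a(y)b(x)$ a.e. If this holds, then $V(x',y)^{-1}V(x,y)$ does not depend on $y$; so we test that. Let $R\subset X^4$ be the Borel set of $(x,x',y,y')$ with
$$V(x',y)^{-1}V(x,y)=V(x',y')^{-1}V(x,y').$$
By (5) the factors $w(g,y)$ cancel:
$$V(gx',gy)^{-1}V(gx,gy)=w(g,x')\,V(x',y)^{-1}V(x,y)\,w(g,x)^{-1},$$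
and the same holds with $y'$. So $R$ is $Q$-invariant mod null sets. For fixed $x,x'$, $R$ asks that two independent copies of the $K$-valued random variable $V(x',y)^{-1}V(x,y)$ agree. By Cauchy–Schwarz the probability of this is
$$\sum_{c\in K}\mu\{y:V(x',y)^{-1}V(x,y)=c\}^2\ge\frac1{|K|}.$$
So $R$ has positive measure, and by Lemma 5 for $X^4$ it is conull. By Fubini we can fix $(x_0',y_0')$ such that for a.e. $(x,y)$
$$V(x,y)=a(y)\,b(x),\qquad a(y)=V(x_0',y),\quad b(x)=V(x_0',y_0')^{-1}V(x,y_0').$$

**Step 7: the homomorphism.** We insert this in (5): $a(gy)b(gx)=w(g,y)a(y)b(x)w(g,x)^{-1}$, hence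
$$a(gy)^{-1}w(g,y)a(y)=b(gx)w(g,x)b(x)^{-1}\qquad\text{for a.e. }(x,y).$$
The left side depends only on $y$ and the right side only on $x$. So both are a.e. equal to a constant $\rho(g)\in K$, and $w(g,x)=b(gx)^{-1}\rho(g)b(x)$ a.e. Finally, for a.e. $x$,
$$\rho(gh)=b(ghx)w(g,hx)b(hx)^{-1}\cdot b(hx)w(h,x)b(x)^{-1}=\rho(g)\rho(h).\qquad\square$$

The example with $Q=\mathbb Z/4\times\mathbb Z$ satisfies all hypotheses of Proposition 8 except (T), and violates its conclusion. So (T) cannot simply be dropped there.

## No complement, no $n$-to-one realization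

**Proof of Theorem 2(b).** Let $w$ be the cocycle of Lemma 4; extend it by $w(q,x)=1$ off the conull set $X_1$. The space $X=(\{1,2,3\}^{\mathbb N})^\Gamma$ is a Bernoulli space with nonatomic base on which $Q$ acts by shift via the infinite group $\Gamma$. Proposition 8 with $K=\mathrm{Sym}(k)$ gives a homomorphism $\rho:Q\to\mathrm{Sym}(k)$ and a Borel $b$ with $w(q,x)=b(qx)^{-1}\rho(q)b(x)$ a.e.

For $e\ne h\in F$ we have $hx=x$, so $w(h,x)=b(x)^{-1}\rho(h)b(x)$ for a.e. $x$. The left side has no fixed point, so neither has its conjugate $\rho(h)$. Let $C$ be the stabilizer of the point $1$ under $\rho$. Then $[Q:C]\le k$ and $C\cap F=\{1\}$.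

If $k=n=|F|$, the $F$-orbit of the point $1$ has $|F|=n$ elements. So $F$ is transitive on $\{1,\dots,n\}$: for $q\in Q$ there is $h\in F$ with $\rho(q)1=\rho(h)1$, i.e. $h^{-1}q\in C$. Hence $Q=FC$. $\square$

This completes the proof of Corollary 3, and with it of the conjecture. In that example the homomorphism says a little more. If $\nu_{Q,F}$ is realized with a $k$-to-one a.e. stabilizer map, then $\rho(0,1)^2=\rho(0,2)$ has no fixed point and $\rho(0,1)^4=1$. A cycle of $\rho(0,1)$ of length $1$ or $2$ would give fixed points of its square, so all cycles have length $4$, and $4\mid k$. The value $k=4$ does occur, by Theorem 2(c).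

## Which quotient groups $N_G(H)/H$ always allow an economical realization

For an ergodic $\nu$ with $[N_G(H):H]=n<\infty$ a.e., the isomorphism type of $N_G(H)/H$ is conjugation invariant, hence a.e. constant. So we may ask the question separately for each finite group $F$.

**Theorem 9 (classification).** For a finite group $F$ with $|F|=n$ the following are equivalent.

1. Every ergodic IRS $\nu$ of every countable group $G$ with $N_G(H)/H\cong F$ $\nu$-a.e. is the stabilizer distribution of an ergodic action with $n$-to-one stabilizer map.
2. Every extension $1\to F\to L\to L/F\to1$ with $L$ finite splits.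
3. $Z(F)=1$ and $1\to\mathrm{Inn}F\to\mathrm{Aut}F\to\mathrm{Out}F\to1$ splits.

Since $F=\mathbb Z/n$ violates (3) for every $n\ge2$, an IRS as in the conjecture exists for every $n\ge2$. For $n=1$ none exists, because $F=1$ satisfies (3). The group $F=\mathrm{Sym}(3)$ also satisfies (3): its center is trivial, and an automorphism is determined by how it permutes the three transpositions, so $|\mathrm{Aut}F|\le6=|\mathrm{Inn}F|$ and $\mathrm{Out}F=1$.

**Step 1: (1)⇒(2), by inserting a finite extension into a property (T) group.** Suppose $L$ is finite, $F\lhd L$, with no complement. Let $Q=L\times SL_3(\mathbb Z)$. It has property (T) by Lemma 7, $F\lhd Q$, and $Q/F$ is infinite. If $C$ were a complement of $F$ in $Q$, write each $l\in L$ as $l=hc$ with $h\in F$, $c\in C$; then $c=h^{-1}l\in C\cap L$. Thus $L=F(C\cap L)$, and $C\cap L$ is a complement of $F$ in $L$, a contradiction. So $F$ has no complement in $Q$, and by Theorem 2(a),(b) $\nu_{Q,F}$ violates (1).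

**Step 2: (2)⇒(3), by generalizing $\mathbb Z/2\subset\mathbb Z/4$.** We show that if $Z(F)\ne1$, then (2) fails. Choose a prime $p$ and $c\in Z(F)$ of order $p$. Choose $r\ge1$ such that $p^r$ is divisible by the $p$-part of the exponent of $F$. Let $\langle t\rangle$ be cyclic of order $p^{r+1}$ and
$$L=(F\times\langle t\rangle)/D,\qquad D=\langle(c^{-1},t^{p^r})\rangle .$$
(For $F=\mathbb Z/2$ and $r=1$ this is $\mathbb Z/4$.) The subgroup $D$ is central of order $p$. It meets $F\times1$ trivially, since $t^{jp^r}=1$ forces $p\mid j$. So $F\lhd L$, and $L/F$ is cyclic of order $p^r$, generated by the image of $t$.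

A complement of $F$ in $L$ maps isomorphically to $L/F$, so it is generated by an element in the coset of $t$, i.e. the class of some $(h,t)$ with $h\in F$, and the $p^r$-th power of this class is trivial in $L$. But
$$(h,t)^{p^r}=(h^{p^r},t^{p^r})\equiv(h^{p^r}c,1)\pmod D,$$
so $h^{p^r}=c^{-1}$. This is impossible, because $h^{p^r}$ has order prime to $p$ while $c^{-1}$ has order $p$. So $L$ does not split over $F$.

Hence (2) implies $Z(F)=1$. Then $F\cong\mathrm{Inn}F\lhd\mathrm{Aut}F$, and (2) applied to $L=\mathrm{Aut}F$ gives the splitting in (3).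

**Step 3: preparing (3)⇒(1), by identifying the groups $N_G(H)/H$ with $F$.** Let $\nu$ be as in (1) and let $S=\{H:N_G(H)/H\cong F\}$, an invariant conull Borel set. Fix an enumeration of $G$. For $H\in S$ take the least representatives of the cosets of $H$ in $N_G(H)$. Their multiplication table depends on $H$ in a Borel way and takes finitely many values. Fixing for each table an isomorphism to $F$, we obtain isomorphisms $\iota_H:N_G(H)/H\to F$ depending on $H$ in a Borel way. For $g\in G$ let $c_g:N_G(H)/H\to N_G(gHg^{-1})/gHg^{-1}$ be induced by conjugation, and put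
$$\alpha(g,H)=\iota_{gHg^{-1}}\circ c_g\circ\iota_H^{-1}\in\mathrm{Aut}F .$$
Then $\alpha(gh,H)=\alpha(g,hHh^{-1})\,\alpha(h,H)$. For $g\in N_G(H)$ the map $c_g$ is conjugation by the coset $gH$, so $\alpha(g,H)$ is the inner automorphism given by $\iota_H(gH)$.

The first thing to try is to put over $H$ the group $N_G(H)/H$ itself, i.e. to let $G$ act on $S\times F$ by $g(H,\omega)=(gHg^{-1},\alpha(g,H)\omega)$. The fibers have the right size, but the point $(H,e)$ is fixed by all of $N_G(H)$, since automorphisms fix $e\in F$. For $n\ge2$ its stabilizer is too large. We should replace the $\mathrm{Aut}F$-set $F$ by an $\mathrm{Aut}F$-set on which inner automorphisms act simply transitively. Condition (3) supplies one.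

**Step 4: the realization.** Let $C\le\mathrm{Aut}F$ be a complement of $\mathrm{Inn}F$ and $\Omega=\mathrm{Aut}F/C$. We check that $\mathrm{Inn}F$ acts simply transitively on $\Omega$. It is transitive since $\mathrm{Inn}F\cdot C=\mathrm{Aut}F$. It is free since the stabilizer of $\gamma C$ in $\mathrm{Inn}F$ is $\mathrm{Inn}F\cap\gamma C\gamma^{-1}=\gamma(\mathrm{Inn}F\cap C)\gamma^{-1}=1$. As $Z(F)=1$, $\mathrm{Inn}F\cong F$ and $|\Omega|=n$. Let $G$ act on $(Y,\eta)=(S\times\Omega,\nu\times\text{uniform})$ by
$$g(H,\omega)=(gHg^{-1},\alpha(g,H)\omega).$$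
By the cocycle identity this is an action. It is p.m.p., since $\nu$ is invariant and $g$ maps $\{H\}\times\Omega$ bijectively onto $\{gHg^{-1}\}\times\Omega$. An element $g$ fixes $(H,\omega)$ if and only if $g\in N_G(H)$ and the inner automorphism of $\iota_H(gH)$ fixes $\omega$. By freeness the latter means $\iota_H(gH)\in Z(F)=1$, i.e. $g\in H$. So the stabilizer map is $(H,\omega)\mapsto H$; it is $n$-to-one and has distribution $\nu$.

**Step 5: ergodicity.** We must treat all $\eta$-measurable invariant sets, while ergodicity of $\nu$ speaks of Borel sets. Let $D\subseteq Y$ be invariant and measurable. The group $N_G(H)$ acts on $\{H\}\times\Omega$ through all of $\mathrm{Inn}F$, hence transitively. So $D=D'\times\Omega$ with $D'\subseteq S$ invariant and $\nu$-measurable. Choose a Borel $B_0\subseteq D'$ with $\nu(D'\setminus B_0)=0$. Then $\bigcup_{g}gB_0g^{-1}\subseteq D'$ is Borel, invariant and of the same measure as $D'$, so this measure is $0$ or $1$. $\square$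

For $F=1$ we have $\Omega$ a point, and this is the conjugation action used for $n=1$ earlier.

## Extensions that no finite-index subgroup can avoid

In Corollary 3 a $4$-to-one realization survived, because a subgroup of index $4$ avoids $F$. Theorem 2(b) shows how to exclude all finite fiber sizes at once: find an extension in which every finite-index subgroup meets $F$.

**Theorem 10.** For every $n\ge2$ there is an ergodic IRS $\nu$ with $N_G(H)/H\cong\mathbb Z/n$ a.e. which is not the stabilizer distribution of any p.m.p. action whose stabilizer map has finite fibers over $\nu$-a.e. point.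

**Step 1: the group.** We choose $Q$ and $F$. Let $\widetilde{Sp}_4(\mathbb Z)$ be the preimage of $Sp_4(\mathbb Z)$ in the universal covering group of $Sp_4(\mathbb R)$. It is a central extension of $Sp_4(\mathbb Z)$ by $\mathbb Z$. Deligne's theorem (*Extensions centrales non résiduellement finies de groupes arithmétiques*, C. R. Acad. Sci. Paris 287 (1978)) states that every finite-index subgroup of $\widetilde{Sp}_4(\mathbb Z)$ contains $2\mathbb Z$. Put
$$Q=\widetilde{Sp}_4(\mathbb Z)/2n\mathbb Z,\qquad F=2\mathbb Z/2n\mathbb Z\cong\mathbb Z/n .$$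
The subgroup $F$ is central in $Q$, and $Q/F$ is infinite, since it maps onto $Sp_4(\mathbb Z)$. The group $Sp_4(\mathbb Z)$ has property (T) as a lattice in $Sp_4(\mathbb R)$, and $Q$ is an extension of it by the finite group $\mathbb Z/2n\mathbb Z$, so $Q$ has property (T) by Lemma 7 (see also Bekka–de la Harpe–Valette, Thms 1.5.3 and 1.7.1, Prop. 1.7.6). By Theorem 2(a), $\nu=\nu_{Q,F}$ is an ergodic IRS with $N_G(H)/H\cong\mathbb Z/n$ a.e.

**Step 2: the fiber size is constant.** This makes Theorem 2(b) applicable. Suppose $\nu$ is the stabilizer distribution of a p.m.p. action $G\curvearrowright(Y,\eta)$ whose stabilizer map $f$ has finite fibers over a.e. $H$. Intersecting the $G$-translates of a suitable conull Borel set, we get an invariant conull Borel $E\subseteq\mathrm{Sub}_G$ over which all fibers are finite. By Lusin–Novikov $f^{-1}(E)$ is a countable disjoint union of Borel sets $B_i$ on which $f$ is injective, with $f(B_i)$ Borel, so $|f^{-1}(H)|=\sum_i1_{f(B_i)}(H)$ is a Borel function of $H\in E$. It is conjugation invariant. It is a.e. at least $1$: the set $f(f^{-1}(E))=\bigcup_if(B_i)$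 is Borel, and its preimage contains the $\eta$-conull set $f^{-1}(E)$. By ergodicity of $\nu$ it is a.e. a constant $k\in[1,\infty)$.

**Step 3: the contradiction.** By Theorem 2(b), $Q$ has a finite-index subgroup $C$ with $C\cap F=\{1\}$. The preimage of $C$ in $\widetilde{Sp}_4(\mathbb Z)$ has finite index, hence contains $2\mathbb Z$ by Deligne's theorem. So $F\le C$, which contradicts $C\cap F=\{1\}$ and $|F|=n\ge2$. $\square$
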